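# Flat exhaustions of the Beilinson–Drinfeld Grassmannian

## 1. The ind-flatness theorem and its refinements

**Theorem A.** Let $X$ be a smooth connected curve over $\mathbb C$, let $G$ be a connected reductive group over $\mathbb C$, let $n\ge 1$ and $S=X^n$, and let $\mathrm{Gr}=\mathrm{Gr}_{G,S}\to S$ be the Beilinson–Drinfeld affine Grassmannian with its natural (in general non-reduced) ind-scheme structure. There is a sequence $\mathcal W^1\subset\mathcal W^2\subset\cdots$ of closed subschemes of $\mathrm{Gr}$, each projective and flat over $S$, with $\mathrm{Gr}=\operatorname{colim}_m\mathcal W^m$ as functors on affine schemes. In particular $\mathrm{Gr}_{\check G,X^I}$ is ind-flat over $X^I$ for every connected reductive $\check G$ and every finite nonempty set $I$.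

**Theorem B.** Keep the notation, with $I=\{1,\dots,n\}$. Let $T\subset G$ be a maximal torus, $Q^\vee$ the coroot lattice, $A=Z(G)^\circ$, $G_{sc}$ the simply connected cover of $[G,G]$, and $\pi=X_*(T)/(X_*(A)\oplus Q^\vee)$.

1. Every finite type closed subscheme of $\mathrm{Gr}$ is contained in one that is projective and flat over $X^I$. For any $S'\to X^I$, $\mathrm{Gr}\times_{X^I}S'$ is ind-flat over $S'$.
2. Let $U\subset X^I$ be the locus of pairwise distinct points. Every finite type closed subscheme of $\mathrm{Gr}$ lies in the scheme-theoretic closure of some finite type closed subscheme of $\mathrm{Gr}|_U$.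
3. If $\pi=0$, i.e. $G\cong Z(G)^\circ\times G_{sc}$, then $\mathrm{Gr}=\operatorname{colim}_N Y_0^N$, where the $Y_0^N$ are the explicit closed subschemes of Section 8; they are flat over $S$ with equidimensional Cohen–Macaulay fibers.
4. $\mathrm{Gr}$ is a colimit of reduced closed subschemes if and only if $G$ is semisimple.

Let us unpack this. For an affine test scheme $B$, a $B$-point of $\mathrm{Gr}$ is a triple $(x,\mathcal P,\alpha)$: a map $x=(x_1,\dots,x_n):B\to X^n$, a $G$-torsor $\mathcal P$ on $X_B=B\times X$, and a trivialization $\alpha$ of $\mathcal P$ off the union of the graphs $\Gamma_{x_i}\subset X_B$.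

**Definition (ind-flat).** An ind-scheme $\mathcal Y\to S$ is ind-flat over $S$ if $\mathcal Y\simeq\operatorname{colim}_\alpha Y_\alpha$, a filtered colimit of functors on affine schemes over $S$, where each $Y_\alpha$ is a scheme of finite type and flat over $S$ and the transition maps are closed embeddings.

In plain words: every map from an affine scheme to $\mathcal Y$ must land in some flat piece. Here is an ind-scheme that is not ind-flat: the closed point $0$ of $S=\mathbb A^1$, as a scheme over $S$. Its only $S$-flat closed subscheme is empty.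

So we must do two things at once: produce many flat closed subschemes, and make them large enough to swallow everything, nilpotents included. The question for general $\check G$ is raised in "Kazhdan-Lusztig Equivalence at the Iwahori Level", which records the torus case as a known fact; we shall reprove that case on the way.

## 2. Tori on the affine line, by hand

Take $X=\mathbb A^1$ with coordinate $u$, and $G=\mathbb G_m$. Put $g=\prod_i(u-x_i)$. An $R$-point of $\mathrm{Gr}$ over $x\in R^n$ is an invertible submodule $E\subset R[u][1/g]$ with $E[1/g]=R[u][1/g]$. Consider the locus $g^NR[u]\subset E\subset g^{-N}R[u]$. We shall see in Section 8 that $g^NE$ is then the ideal of a divisor that is finite and flat over $R$; locally on $\operatorname{Spec}R$ it is generated by a unique monic polynomial $f$, and the condition is $f\mid g^{2N}$.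

Take $N=1$ and $\deg f=1$, so $f=u-a$. A linear polynomial $u-a$ divides a polynomial $p(u)$ exactly when $p(a)=0$.

For $n=1$ the equation is $(a-x)^2=0$, so this part of the locus is $\operatorname{Spec}\mathbb C[x,a]/(a-x)^2$. It is free of rank $2$ over $\mathbb C[x]$, and it is not reduced. Throwing away nilpotents would change the functor.

For $n=2$ the equation is $(a-x_1)^2(a-x_2)^2=0$, monic in $a$, hence free of rank $4$ over $\mathbb C[x_1,x_2]$. Over $x_1\ne x_2$ the fiber consists of two points of length $2$; over the diagonal it is one point of length $4$. The collision is flat because one monic equation governs it. This is the entire torus case in miniature.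

For nonabelian $G$ two new features appear: Schubert varieties, and connected components that merge when points collide. The second will be the real difficulty.

## 3. Conventions, and why $\mathrm{Gr}$ is ind-projective

For $Y\to S$ and $Z\subset S$ closed, $Y|_Z:=Y\times_SZ$; similarly for $Z\to S$ arbitrary, and $Y_s$ is the fiber at $s$. Unions and intersections of closed subschemes are scheme-theoretic: $I_{A\cup B}=I_A\cap I_B$ and $I_{A\cap B}=I_A+I_B$. Hence
$$0\to\mathcal O_{A\cup B}\to\mathcal O_A\oplus\mathcal O_B\to\mathcal O_{A\cap B}\to0\quad\text{is exact.}\tag{1}$$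
The zero effective divisor is the empty subscheme, and $\dim\emptyset=-\infty$. Note $\dim S=n$.

We use the local criterion of flatness: if $Y\to S$ is of finite type over a noetherian scheme and $\mathcal M$ is coherent on $Y$, then $\mathcal M$ is $S$-flat once $\mathrm{Tor}_1^{\mathcal O_S}(\mathcal M,\kappa(s))=0$ for all $s\in S$, where the Tor is computed after localizing at $s$.

Put $\Gamma=\sum_i\Gamma_{x_i}$, a relative Cartier divisor in $X_S$, finite and flat over $S$.

**Ind-projectivity.** The purpose is to write $\mathrm{Gr}=\operatorname{colim}_N\mathbb G_N$ with $\mathbb G_N$ projective over $S$ and closed transition maps. First let $G=GL_w$. Then $\mathrm{Gr}_{GL_w,S}$ is the union over $N$ of the loci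
$$\mathcal O(-N\Gamma)^w\subset E\subset\mathcal O(N\Gamma)^w .$$
Let $q$ be the projection to $S$. Each locus is the closed subscheme of $\mathcal O$-stable points in a Grassmannian bundle of the vector bundle $q_*(\mathcal O(N\Gamma)^w/\mathcal O(-N\Gamma)^w)$, so it is projective over $S$.

For general $G$ choose a faithful representation $G\subset GL_w$. Since $G$ is reductive, $GL_w/G$ is affine, so it has a $GL_w$-equivariant closed embedding into a representation $U$. A $G$-torsor with a trivialization off $\Gamma$ is a $GL_w$-torsor $E$ trivialized off $\Gamma$ such that the resulting section of $E/G\subset U_E:=E\times^{GL_w}U$ off $\Gamma$ extends over $\Gamma$. On a given finite stage of $\mathrm{Gr}_{GL_w,S}$ this section lies in $U_E(k\Gamma)$ for some $k$. It extends to $U_E$ iff its class in $U_E(k\Gamma)/U_E$ vanishes. The push-forward of that sheaf to the base is locally free of finite rank, so vanishing is a closed condition. The extension lies in the closed subscheme $E/G$ automatically, because it does so off $\Gamma$, and the complement of a relative Cartier divisor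 is schematically dense. So $\mathrm{Gr}\subset\mathrm{Gr}_{GL_w,S}$ is closed, and we let $\mathbb G_N$ be its intersection with the $N$-th locus.

In particular, any quasi-compact scheme mapping to $\mathrm{Gr}$ lands in some $\mathbb G_N$.

## 4. Fibers, Schubert varieties, and the finite group $\pi$

Fix a maximal torus $T\subset G$ and a Borel containing it. Let $2\rho$ and $2\rho^\vee$ be the sums of the positive roots and of the positive coroots. Put $A=Z(G)^\circ$, $G'=A\times G_{sc}$ and $T'=A\times T_{sc}$. The map $G'\to G$ is a central isogeny with finite kernel $F$. Since $X_*(T')=X_*(A)\oplus Q^\vee$,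
$$\pi=X_*(T)/X_*(T')$$
is a finite abelian group. For example, $\pi=0$ for a torus and for $SL_2$. For $PGL_2$ we have $X_*(T)=\mathbb Z\varpi$ and $Q^\vee=2\mathbb Z\varpi$, so $\pi=\mathbb Z/2$. For $GL_2$ we get $\pi=\mathbb Z^2/\langle(1,1),(1,-1)\rangle=\mathbb Z/2$. For $PGL_3$, $\pi=\mathbb Z/3$.

**Facts on the one-point Grassmannian.** Write $\mathrm{Gr}_G$, without base, for the Grassmannian over $\mathbb C$ at one point with coordinate $t$. We recall:

- $\mathrm{Gr}_G(K)=G(K((t)))/G(K[[t]])$ for $K$ algebraically closed.
- The $L^+G$-orbits are $\mathrm{Gr}^\nu=L^+G\,t^\nu$ for $\nu\in X_*(T)_+$ (dominant). Their reduced closures satisfy $\overline{\mathrm{Gr}}^\nu=\bigsqcup_{\mu\le\nu}\mathrm{Gr}^\mu$, where $\mu\leq\nu$ means that $\nu-\mu$ is a sum of positive coroots, and $\dim\overline{\mathrm{Gr}}^\nu=\langle2\rho,\nu\rangle$. A finite type closed subscheme meets finitely many orbits.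
- The $T$-fixed points are the $t^\mu$, $\mu\in X_*(T)$.
- $\pi_0(\mathrm{Gr}_G)=X_*(T)/Q^\vee$, with $t^\mu$ in the component of $\mu$.
- $(\mathrm{Gr}_{\mathbb G_m})_{red}$ is discrete.
- (F1) $\mathrm{Gr}_{G_{sc}}$ is reduced, i.e. a colimit of reduced closed subschemes (Beilinson–Drinfeld, *Quantization…*, Thm 4.5.1; Laszlo–Sorger 1997, Prop. 4.6; Pappas–Rapoport, *Twisted loop groups and their affine flag varieties*, Thm 6.1).
- (F2) The $\overline{\mathrm{Gr}}^\nu$ have rational singularities, hence are normal and Cohen–Macaulay (CM) (Faltings, JEMS 2003, Thm 8; Pappas–Rapoport, Thm 8.4).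

Both (F1) and (F2) persist after base change from $\mathbb C$ to an extension field $\kappa$: reduced $\mathbb C$-schemes are geometrically reduced, and resolutions and the vanishing of $R^{>0}$ of their push-forwards base change.

For $e\in\pi$ let $\mathrm{Gr}_G^{[e]}$ be the open and closed union of the components of $\mathrm{Gr}_G$ that map to $e$ under $X_*(T)/Q^\vee\to\pi$.

**Scheme-theoretic stability.** The purpose is to be able to glue Schubert varieties in families. Let $\mathrm{Aut}$ be the group scheme of automorphisms $t\mapsto a(t)=a_1t+a_2t^2+\cdots$ ($a_1$ invertible) of the formal disc, and $\mathcal H:=L^+G\rtimes\mathrm{Aut}$. On geometric points $\mathcal H$ preserves every $\mathrm{Gr}^\nu$, because $a(t)^\nu\in t^\nu L^+T$. Now $\mathcal H$ is a limit of smooth group schemes along smooth transition maps, so $\mathcal H\times\overline{\mathrm{Gr}}^\nu$ is reduced. The action map $\mathcal H\times\overline{\mathrm{Gr}}^\nu\to\mathrm{Gr}_G$ lands in $\overline{\mathrm{Gr}}^\nu$ on geometric points, and its source is reduced, so it factors through the closed subscheme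 $\overline{\mathrm{Gr}}^\nu$. Hence $\overline{\mathrm{Gr}}^\nu$ is stable under $\mathcal H(R)$ for every $\mathbb C$-algebra $R$, reduced or not.

**Fibers of $\mathrm{Gr}\to S$ and their classes.** Let $s\in S$ have residue field $\kappa$, and let $\mathrm{Bl}(s)$ be the set of distinct points among $s_1,\dots,s_n\in X(\kappa)$. By the Beauville–Laszlo theorem (a torsor trivialized off $\Gamma$ is the same as a torsor on the formal neighborhood of $\Gamma$ trivialized on the punctured one),
$$\mathrm{Gr}_s\cong\prod_{z\in\mathrm{Bl}(s)}(\mathrm{Gr}_G)_\kappa$$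
after choosing coordinates. For $e\in\pi^{\mathrm{Bl}(s)}$ put $\mathrm{Gr}_s^{[e]}=\prod_z(\mathrm{Gr}_G^{[e_z]})_\kappa$. It is open and closed in $\mathrm{Gr}_s$, and it does not depend on the coordinates since $\mathrm{Aut}$ preserves the orbits.

For $c\in\pi^n$ define $s_*c\in\pi^{\mathrm{Bl}(s)}$ by $(s_*c)_z=\sum_{i:s_i=z}c_i$, and put
$$S_{c,c'}:=\{s\in S:\ s_*c=s_*c'\}.$$
Whether $s\in S_{c,c'}$ depends only on the partition of $\{1,\dots,n\}$ given by $s$, and the condition survives coarsening of the partition. So $S_{c,c'}$ is closed, a finite union of diagonals. For $G=PGL_2$, $n=2$: $S_{(0,0),(1,1)}$ and $S_{(0,1),(1,0)}$ are the diagonal, while $S_{(0,0),(0,1)}=\emptyset$. So components that are separate over $x_1\ne x_2$ merge over $x_1=x_2$.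

## 5. A Nakayama lemma for exhaustions

Fibers are understood by (F1) and Lemma 2 below. We want to pass from "all fibers are exhausted" to "everything is exhausted". Without flatness this fails: let $S=\operatorname{Spec}\mathbb C[\epsilon]/(\epsilon^2)$, let the ind-scheme be $S$ itself, and let every subscheme of the sequence be the closed point. It fills the only fiber but never contains $S$. Flatness repairs this.

**Lemma 1.** Let $S$ be a noetherian scheme and $\mathcal G=\operatorname{colim}_{N\in\mathbb N}\mathbb G_N$ with $\mathbb G_N$ of finite type over $S$ and closed transition maps. Let $Z_0\subset Z_1\subset\cdots$ be closed subschemes of $\mathcal G$, each contained in some $\mathbb G_N$ and flat over $S$. Suppose that for all $s\in S$ and all $N$ there is $k$ with $\mathbb G_{N,s}\subset(Z_k)_s$. Then for every $N$ there is $k$ with $\mathbb G_N\subset Z_k$.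

*Proof.* For $Z_k\subset\mathbb G_N$ let $J_{N,k}=\ker(\mathcal O_{\mathbb G_N}\to\mathcal O_{Z_k})$. If $N'\ge N$ and $k'\ge k$, restriction of functions to $\mathbb G_N$ maps $J_{N',k'}$ into $J_{N,k}$, linearly over $\mathcal O_S$: a function vanishing on $Z_{k'}$ vanishes on $Z_k$. Let $S_1\subset S$ be closed with ideal $\mathcal I$. Since $Z_k$ is flat, $\mathrm{Tor}_1(\mathcal O_{Z_k},\mathcal O_S/\mathcal I)=0$, so
$$J_{N,k}/\mathcal IJ_{N,k}\hookrightarrow\mathcal O_{\mathbb G_N}/\mathcal I\mathcal O_{\mathbb G_N}.\tag{2}$$

**Step 1: from $S_1$ to its infinitesimal neighborhoods.** This step shows the following. *If the lemma holds for the data restricted to $S_1$, then for given $(N,k)$ with $Z_k\subset\mathbb G_N$ and each $e\ge1$ there is $(N_e,k_e)$, with $k_e$ as large as desired, such that the image of $J_{N_e,k_e}\to J_{N,k}$ lies in $\mathcal I^eJ_{N,k}$.* (The restricted data satisfy the hypotheses: flatness and the fibers are inherited.)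

For $e=1$, choose $k'\ge k$ large with $\mathbb G_N|_{S_1}\subset Z_{k'}|_{S_1}$, and $N'\ge N$ with $Z_{k'}\subset\mathbb G_{N'}$. Elements of $J_{N',k'}$ vanish on $Z_{k'}$, hence on $\mathbb G_N|_{S_1}$, so they map to $0$ in $\mathcal O_{\mathbb G_N}/\mathcal I\mathcal O_{\mathbb G_N}$. By (2) they map to $0$ in $J_{N,k}/\mathcal IJ_{N,k}$. For $e>1$, apply the case $e=1$ to $(N_{e-1},k_{e-1})$. The image of $J_{N_e,k_e}$ in $J_{N_{e-1},k_{e-1}}$ lies in $\mathcal IJ_{N_{e-1},k_{e-1}}$, and this maps into $\mathcal I\cdot\mathcal I^{e-1}J_{N,k}$.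

**Step 2: reduction to $S$ reduced.** Suppose the lemma holds over $S_{red}$. Given $N$, enlarge it so that $Z_0\subset\mathbb G_N$, and apply Step 1 with $S_1=S_{red}$ and $(N,0)$. Since $\mathcal I^e=0$ for some $e$, every function on $\mathbb G_{N_e}$ vanishing on $Z_{k_e}$ restricts to $0$ on $\mathbb G_N$. That says $\mathbb G_N\subset Z_{k_e}$.

**Step 3: $S$ reduced.** This step uses noetherian induction: assume the lemma over all proper reduced closed subschemes of $S$. We may enlarge $N$, so fix $(N,k)$ with $Z_k\subset\mathbb G_N$. Let $\xi$ be a generic point of $S$. As $S$ is reduced, $\mathcal O_{S,\xi}=\kappa(\xi)$, so the hypothesis at $\xi$ gives $k'$ with $\mathbb G_N\subset Z_{k'}$ after localizing at $\xi$. The ideal of $\mathbb G_N\cap Z_{k'}$ in $\mathcal O_{\mathbb G_N}$ is coherent, so it vanishes over an open $U_1\ni\xi$, i.e. $\mathbb G_N|_{U_1}\subset Z_{k'}$.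

Let $S_1=S\setminus U_1$, reduced, with ideal $\mathcal I$, and let $H\subset J_{N,k}$ be the subsheaf of sections supported over $S_1$. It is coherent, so $\mathcal I^cH=0$ for some $c$. By Step 1 and the induction hypothesis, for each $e$ there is $(N_e,k_e)$ with $k_e\ge k'$ such that the image of $J_{N_e,k_e}$ in $J_{N,k}$ lies in $\mathcal I^eJ_{N,k}$. This image also lies in $H$, because functions vanishing on $Z_{k_e}\supset Z_{k'}$ restrict to $0$ on $\mathbb G_N|_{U_1}$. By Artin–Rees there is $e_0$ with $\mathcal I^eJ_{N,k}\cap H\subset\mathcal I^{e-e_0}H$ for $e\ge e_0$, and this is $0$ for $e\ge e_0+c$. So $\mathbb G_N\subset Z_{k_e}$. $\square$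

## 6. The one-point Grassmannian, class by class

Lemma 1 reduces us to flat families that exhaust fibers scheme-theoretically. So we need to know $\mathrm{Gr}_G^{[e]}$ with its nilpotents. The answer: up to translation it is $\mathrm{Gr}_A\times\mathrm{Gr}_{G_{sc}}$, so all nilpotents come from the torus $A$.

**Lemma 2.** (a) The map $\mathrm{Gr}_A\times\mathrm{Gr}_{G_{sc}}=\mathrm{Gr}_{G'}\to\mathrm{Gr}_G$ is an isomorphism onto $\mathrm{Gr}_G^{[0]}$.

(b) Let $\nu\in X_*(T)$ have class $e\in\pi$. Then $(b,v)\mapsto t^\nu(b,v)$ is an isomorphism $\mathrm{Gr}_A\times\mathrm{Gr}_{G_{sc}}\to\mathrm{Gr}_G^{[e]}$. For dominant $\nu'\in\nu+Q^\vee$ one has $\overline{\mathrm{Gr}}^{\nu'}=t^\nu(1\times V)$ with $V\subset\mathrm{Gr}_{G_{sc}}$ closed. The action map $\mathrm{Gr}_A\times\overline{\mathrm{Gr}}^{\nu'}\to\mathrm{Gr}_G$ is an ind-closed immersion.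

(c) If $\nu$ is dominant and $q\ge1$, then $\operatorname{colim}_N\overline{\mathrm{Gr}}^{\nu+Nq\cdot2\rho^\vee}=t^\nu(1\times\mathrm{Gr}_{G_{sc}})$.

*Proof of (a).* **Step 1: the map is formally étale.** This controls nilpotents. Realize $\mathrm{Gr}_G$ on a curve $X$ with a fixed point, $\Gamma$ being that point. Let $J\subset R$ be a nilpotent ideal, let $\mathcal X$ be $X_R$ or $X_R\setminus\Gamma$, and $\mathcal X_0=\mathcal X\otimes_RR/J$. For a $G$-torsor $P$ on $\mathcal X$ consider pairs ($G'$-torsor $P'$, isomorphism $P'\times^{G'}G\cong P$). Since we are in characteristic $0$, $G'\to G$ is étale and surjective. So such pairs exist étale locally, any two are étale locally isomorphic, and the automorphism group of a pair is $F$, which is central. In other words they form an $F$-gerbe on the étale site of $\mathcal X$.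

The étale sites of $\mathcal X$ and $\mathcal X_0$ agree, so we may regard the pairs for $P|_{\mathcal X_0}$ as a second $F$-gerbe on the same site, and restriction is a morphism of $F$-gerbes. Such a morphism is an equivalence: on sheaves of isomorphisms it is a map of $F$-torsors, hence bijective, so the functor is fully faithful, and it is locally, hence by descent globally, essentially surjective.

Now take $(P,\alpha)\in\mathrm{Gr}_G(R)$ and a lift $(P_0',\alpha_0')\in\mathrm{Gr}_{G'}(R/J)$ of its restriction. By the equivalence on $X_R$, $P_0'$ extends uniquely to a lift $P'$ of $P$. By the equivalence on $X_R\setminus\Gamma$, the isomorphism $\alpha'_0$ of lifts (of $P_0'$ with the trivial lift) extends uniquely. So there is a unique compatible lift to $\mathrm{Gr}_{G'}(R)$.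

**Step 2: the map is injective on $K$-points, $K$ algebraically closed.** If $g\in G'(K((t)))$ maps into $G(K[[t]])$, then $g\in G'(K[[t]])$, since $G'\to G$ is finite. Apply this to $g=g_1^{-1}g_2$ for two points with the same image.

**Step 3: finite type pieces embed.** Let $Y'\subset\mathrm{Gr}_{G'}$ be closed of finite type. Then $Y'\to\mathrm{Gr}_G$ is proper, unramified by Step 1, and radicial by Step 2, so it is a closed immersion. Two $R$-points of $\mathrm{Gr}_{G'}$ lie in a common $Y'$, so $\mathrm{Gr}_{G'}\to\mathrm{Gr}_G$ is a monomorphism.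

**Step 4: the image is $\mathrm{Gr}_G^{[0]}$.** The map $G'(\mathbb C[[t]])\to G(\mathbb C[[t]])$ is surjective, because $G'\to G$ is finite étale surjective and $\mathbb C[[t]]$ is strictly henselian. So for $\nu\in X_*(T')_+$ the orbit $\mathrm{Gr}^\nu_{G'}$ maps onto $\mathrm{Gr}^\nu_G$, and by Step 3 $\overline{\mathrm{Gr}}^\nu_{G'}$ maps isomorphically onto $\overline{\mathrm{Gr}}^\nu_G$; likewise for finite unions. The points of $\mathrm{Gr}_G^{[0]}$ are exactly those in orbits with $\nu\in X_*(T')$. Let $W\subset\mathrm{Gr}_G^{[0]}$ be closed of finite type. Then $W_{red}$ lies in a finite union of such $\overline{\mathrm{Gr}}^\nu_G$, so it lifts to $\mathrm{Gr}_{G'}$. By formal étaleness $W$ lifts; the lifts over affine opens are unique, so they glue. As every $R$-point of $\mathrm{Gr}_G^{[0]}$ factors through such a $W$, the monomorphism $\mathrm{Gr}_{G'}\to\mathrm{Gr}_G^{[0]}$ is an isomorphism.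

*Proof of (b).* Translation by $t^\nu$ permutes components, and takes $t^\mu$ to $t^{\nu+\mu}$, so it carries $\mathrm{Gr}_G^{[0]}$ onto $\mathrm{Gr}_G^{[e]}$. With (a) this gives the first claim. Next, $t^{-\nu}\overline{\mathrm{Gr}}^{\nu'}$ is a reduced connected closed subscheme of $\mathrm{Gr}_A\times\mathrm{Gr}_{G_{sc}}$ containing $t^{\nu'-\nu}\in1\times\mathrm{Gr}_{G_{sc}}$. Being reduced and connected, it projects to one reduced point of the discrete $(\mathrm{Gr}_A)_{red}$, so it is $1\times V$. Since $A$ is central, the action map is $(b,t^\nu(1,v))\mapsto t^\nu(b,v)$, i.e. the ind-closed immersion $\mathrm{Gr}_A\times V\subset\mathrm{Gr}_A\times\mathrm{Gr}_{G_{sc}}\cong\mathrm{Gr}_G^{[e]}$.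

*Proof of (c).* By (F1), $t^\nu(1\times\mathrm{Gr}_{G_{sc}})$ is a colimit of reduced closed subschemes of finite type. Topologically it is the component of $\mathrm{Gr}_G$ containing $t^\nu$, so its points form the union of the $\overline{\mathrm{Gr}}^{\nu'}$ with $\nu'\in(\nu+Q^\vee)\cap X_*(T)_+$. Each finite type closed subscheme meets finitely many orbits. For each such $\nu'$ we have $\nu'\le\nu+Nq\,2\rho^\vee$ for $N\gg0$, because $2\rho^\vee$ is a strictly positive combination of the simple coroots. So each reduced piece lies in $\overline{\mathrm{Gr}}^{\nu+Nq\,2\rho^\vee}$ for $N\gg0$; and these in turn lie in $t^\nu(1\times\mathrm{Gr}_{G_{sc}})$ by (b). $\square$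

## 7. Schubert varieties spread out flatly over $X^n$

**Proposition 3.** For $\nu_\bullet=(\nu_1,\dots,\nu_n)\in(X_*(T)_+)^n$ there is a closed subscheme $Y_{\nu_\bullet}\subset\mathrm{Gr}$, projective and flat over $S$, whose fiber at each $s\in S$ is $\prod_{z\in\mathrm{Bl}(s)}\overline{\mathrm{Gr}}^{\nu_z}_\kappa$, where $\nu_z=\sum_{i:s_i=z}\nu_i$. It is reduced.

The natural candidate is the closure of the obvious family over distinct points. Its fibers over the diagonals are hard to read off, since nilpotents could appear. Instead we build a convolution space, flat by construction, and push its structure sheaf forward.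

*Proof.* **Step 1: Schubert conditions for a moving point and a moving torsor.** This step supplies the building block of the convolution. Let $B$ be a finite type $\mathbb C$-scheme, $x:B\to X$, $P$ a $G$-torsor on $X_B$, and let $\mathrm{Gr}_{P,x}\to B$ classify $G$-torsors $P'$ with an isomorphism $P\cong P'$ off $\Gamma_x$. Work étale locally on $B$, taken affine. Then $P|_{\Gamma_x}$ has a section. It lifts to all infinitesimal neighborhoods of $\Gamma_x$ as $P$ is smooth, hence to $\hat D=\operatorname{Spec}\hat{\mathcal O}_{X_B,\Gamma_x}$ as $P$ is affine over $X_B$. Zariski locally $X$ has an étale coordinate $u$ near $x$, and $t=u-u(x)$ gives $\hat{\mathcal O}_{X_B,\Gamma_x}\cong\mathcal O_B[[t]]$. By Beauville–Laszlo these choices give $\mathrm{Gr}_{P,x}\cong B\times\mathrm{Gr}_G$, and two choices differ by an element of $\mathcal H(B)$. By the stability statement of Section 4 the closed subschemes $B\times\overline{\mathrm{Gr}}^\nu$ are preserved, so they glue to a closed subfunctor $\mathrm{Gr}^{\le\nu}_{P,x}\subset\mathrm{Gr}_{P,x}$. It is an algebraic space, proper and flat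 over $B$, and étale locally on $B$ isomorphic to $B\times\overline{\mathrm{Gr}}^\nu$.

**Step 2: the convolution space.** This step builds a flat family mapping to $\mathrm{Gr}$. Let $\tilde Y=\tilde Y^{(n)}$ classify $(x_i)$ and chains $P_0=$ trivial, $P_1,\dots,P_n$ with isomorphisms $P_{i-1}\cong P_i$ off $x_i$ such that $P_i\in\mathrm{Gr}^{\le\nu_i}_{P_{i-1},x_i}$. Then $\tilde Y^{(i)}=\mathrm{Gr}^{\le\nu_i}_{P_{i-1},x_i}$ over the base $\tilde Y^{(i-1)}\times X$, so by Step 1 it is proper over that base, and étale locally on it a product with $\overline{\mathrm{Gr}}^{\nu_i}$. Hence $\tilde Y$ is proper and flat over $S$.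

We check that $\tilde Y$ is a scheme, by induction on $n$ (Step 1 needs a scheme as base). Composing isomorphisms, each $P_i$ gets a trivialization off $x_1,\dots,x_i$. The isomorphism $P_{i-1}\cong P_i$ off $x_i$ is determined by its restriction off $x_1,\dots,x_i$, since the smaller open set is schematically dense. So the chain is determined by the trivialized $P_i$, and $\tilde Y\to\prod_i\mathrm{Gr}_{G,X^i}\times_{X^i}S$ (product over $S$) is a monomorphism. As $\tilde Y$ is quasi-compact and proper, this is a proper monomorphism into a projective $S$-scheme, i.e. a closed immersion. So $\tilde Y$ is a scheme, projective over $S$.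

Its fibers $\tilde Y_s$ are iterated étale-locally trivial fibrations with fibers $\overline{\mathrm{Gr}}^{\nu_i}_\kappa$, so they are irreducible with rational singularities, by (F2). Let $f:\tilde Y\to\mathbb G\subset\mathrm{Gr}$ be $P_\bullet\mapsto P_n$ (with its trivialization), where $\mathbb G=\mathbb G_N$ for large $N$.

**Step 3: on fibers, $f$ is a partial resolution.** The goal is
$$R(f_s)_*\mathcal O_{\tilde Y_s}=\mathcal O_{Y_s},\qquad Y_s:=\prod_{z\in\mathrm{Bl}(s)}\overline{\mathrm{Gr}}^{\nu_z}_\kappa .\tag{3}$$
For $z\in\mathrm{Bl}(s)$, glue $P_i$ near $z$ with the trivial torsor away from $z$. This identifies $\tilde Y_s$ with the product over $z$ of the analogous spaces for the indices $\{i:s_i=z\}$, compatibly with $\mathrm{Gr}_s\cong\prod_z\mathrm{Gr}_G$. So it suffices to treat one block. After choosing a coordinate, everything is base changed from the one-point situation over $\mathbb C$, where we now work; statement (3) will then follow over $\kappa$ by flat base change and for products by Künneth.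

Here $\tilde Y_s\subset(\mathrm{Gr}_G)^n$ is stable under the diagonal action of $L^+G$, and $f_s$ is equivariant. Put $\nu=\sum\nu_i$. The image of $f_s$ is closed, irreducible and $L^+G$-stable, hence equals $\overline{\mathrm{Gr}}^\mu$ for some dominant $\mu$. It contains $t^\nu$, the image of $(t^{\nu_1},t^{\nu_1+\nu_2},\dots)$, so $\nu\le\mu$.

Consider the fiber of $f_s$ over $t^{\mu'}$, for any $\mu'$. It is a projective $T$-scheme, equivariantly embedded in a projective space with linear $T$-action, via the Plücker embeddings of Grassmannians of $t^{-N}\mathbb C[[t]]^w/t^N\mathbb C[[t]]^w$ and the Segre embedding. A $T$-fixed point in it is a chain $(t^{\mu_1},\dots,t^{\mu_n})$ with $\mu_0=0$, $\mu_n=\mu'$. The condition $P_i\in\mathrm{Gr}^{\le\nu_i}_{P_{i-1},x_i}$ says that $\xi_i=\mu_i-\mu_{i-1}$ has dominant conjugate $\le\nu_i$, so $\xi_i\le\nu_i$, and $\sum\xi_i=\mu'$. Take $\mu'=\mu$: the fiber is nonempty, so it has a $T$-fixed point, and $\mu=\sum\xi_i\le\nu$. Hence $\mu=\nu$. Take $\mu'=\nu$: then $\xi_i=\nu_i$ for all $i$, so there is exactly one $T$-fixed point.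

Suppose this fiber had a point $[v]$ not fixed by $T$. Then $v=\sum v_\chi$ has at least two nonzero weight components. Choose a one-parameter subgroup $\lambda$ that separates the finitely many weights of $T$ on the ambient space. The limits of $\lambda(\tau)[v]$ as $\tau\to0$ and $\tau\to\infty$ are the classes of the components of extreme $\lambda$-weight. These are two distinct $T$-fixed points in the fiber, a contradiction. So the fiber over $t^\nu$ is one point.

By equivariance $f_s$ is bijective on closed points over the open orbit $\mathrm{Gr}^\nu$. In characteristic $0$ this makes $f_s:\tilde Y_s\to\overline{\mathrm{Gr}}^\nu$ birational. Let $\sigma:Z\to\tilde Y_s$ be a resolution. Then $f_s\sigma$ is a resolution of $\overline{\mathrm{Gr}}^\nu$. As both varieties have rational singularities, $R\sigma_*\mathcal O_Z=\mathcal O_{\tilde Y_s}$ and $R(f_s\sigma)_*\mathcal O_Z=\mathcal O_{\overline{\mathrm{Gr}}^\nu}$, so $R(f_s)_*\mathcal O_{\tilde Y_s}=\mathcal O_{\overline{\mathrm{Gr}}^\nu}$. This gives (3).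

**Step 4: pushing forward.** This step turns the family of fibers into a flat closed subscheme. Let $K=Rf_*\mathcal O_{\tilde Y}$, a bounded complex with coherent cohomology on $\mathbb G$, in degrees $\ge0$. Let $s\in S$ and replace $S$ by $\operatorname{Spec}\mathcal O_{S,s}$. As $S$ is regular, $\kappa(s)$ is a perfect complex on $S$, so by the projection formula, flatness of $\tilde Y$ and (3),
$$K\otimes^L_{\mathcal O_S}\kappa(s)=Rf_*(\mathcal O_{\tilde Y}\otimes^L_{\mathcal O_S}\kappa(s))=R(f_s)_*\mathcal O_{\tilde Y_s}=\mathcal O_{Y_s}.$$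
If $i>0$ were the top degree with $H^i(K)\ne0$, then $H^i(K)\otimes\kappa(s)=H^i(K\otimes^L\kappa(s))=0$ for all $s$, contradicting Nakayama. So $K$ is a sheaf, with $\mathrm{Tor}_j^{\mathcal O_S}(K,\kappa(s))=0$ for $j>0$ and all $s$; hence it is $S$-flat. The map $\mathcal O_{\mathbb G}\to K=f_*\mathcal O_{\tilde Y}$ becomes the surjection $\mathcal O_{\mathbb G_s}\to\mathcal O_{Y_s}$ after $\otimes\kappa(s)$, so it is surjective by Nakayama. Therefore $K=\mathcal O_Y$ for a closed subscheme $Y=Y_{\nu_\bullet}\subset\mathbb G$, flat over $S$ with fibers $Y_s$, and projective since $\mathbb G$ is. It is reduced: by flatness $\mathcal O_Y$ injects into its localization at the generic point of the integral scheme $S$, and the generic fiber is reduced. $\square$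

## 8. The torus directions, and the families $Y_c^N$

**Lemma 4.** Fix $A\cong\mathbb G_m^h$. A point of $\mathrm{Gr}_{A,S}$ is an $h$-tuple of invertible $E\subset\mathcal O(\infty\Gamma)$. Let $B^N\subset\mathrm{Gr}_{A,S}$ be the locus where $\mathcal O(-N\Gamma)\subset E\subset\mathcal O(N\Gamma)$ for all entries. Then $B^N$ is finite and flat over $S$, the maps $B^N\to B^{N+1}$ and $B^N\to\mathrm{Gr}_{A,S}$ are closed immersions, and $\operatorname{colim}_NB^N=\mathrm{Gr}_{A,S}$.

*Proof.* Let $h=1$, and consider a point over a base $B$. The composite $\mathcal O(-2N\Gamma)\to E(-N\Gamma)\to\mathcal O$ is nonzero on every fiber of $X_B\to B$, and these fibers are integral. So $E(-N\Gamma)\to\mathcal O$ is injective on fibers, hence $E(-N\Gamma)=\mathcal O(-\Delta)$ with $\Delta$ a relative effective Cartier divisor. In the same way $2N\Gamma=\Delta+\Delta'$ with $\Delta'$ another one. Conversely, such $(\Delta,\Delta')$ determine $E$. Relative effective divisors of degree $d$ are classified by $X^{(d)}$, so $B^N$ is the pull-back along $S\to X^{(2Nn)}$, $x\mapsto2N\Gamma$, of the addition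 maps $\bigsqcup_dX^{(d)}\times X^{(2Nn-d)}\to X^{(2Nn)}$. These are finite maps between smooth varieties of equal dimension, hence flat. So $B^N$ is finite flat over $S$. For general $h$ it is the $h$-fold fiber power over $S$ (and $B^N=S$ if $h=0$). The two maps are proper monomorphisms, hence closed immersions, and the last claim is clear. $\square$

**Definition ($Y_c^N$).** Fix dominant lifts $\nu_e\in X_*(T)_+$ of the elements $e\in\pi$. For $c\in\pi^n$ and $N\ge0$ let $\nu_i=\nu_{c_i}+N\cdot2\rho^\vee$, and let $Y_c^N$ be the image of the action map $B^N\times_SY_{\nu_\bullet}\to\mathrm{Gr}$, $(E,P)\mapsto E\times^AP$.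

**Proposition 5.** The action map is a closed immersion. $Y_c^N$ is projective and flat over $S$. Its fibers are CM, equidimensional of dimension $d(c,N)=\sum_i\langle2\rho,\nu_{c_i}+N2\rho^\vee\rangle$. Moreover $Y_c^N\subset Y_c^{N+1}$; $(Y_c^N)_s\subset\mathrm{Gr}_s^{[s_*c]}$; and for all $s\in S$, $\operatorname{colim}_N(Y_c^N)_s=\mathrm{Gr}_s^{[s_*c]}$.

*Proof.* **Step 1: closed immersion.** We check it on fibers and then globally. Over $s$, the action map is the restriction to the closed subscheme $B^N_s\times\prod_z\overline{\mathrm{Gr}}_\kappa^{\nu_z}$ of the product over $z$ of the ind-closed immersions $\mathrm{Gr}_A\times\overline{\mathrm{Gr}}^{\nu_z}\to\mathrm{Gr}_G$ of Lemma 2(b). So it is a closed immersion on fibers. In general, let $\varphi:Z\to\mathbb G$ be a proper map of finite type $S$-schemes that is a closed immersion on each fiber over $S$. It is quasi-finite, hence finite, and for each $y\in\mathbb G$ the fiber $\varphi^{-1}(y)$ is empty or $\operatorname{Spec}\kappa(y)$. So $\mathcal O_{\mathbb G}\to\varphi_*\mathcal O_Z$ is surjective by Nakayama, and $\varphi$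 is a closed immersion.

**Step 2: flatness and fibers.** The source $B^N\times_SY_{\nu_\bullet}$ is projective and flat over $S$ by Lemma 4 and Proposition 3. Its fiber is the product of a finite $\kappa$-scheme and a geometrically irreducible CM variety of dimension $\sum_z\langle2\rho,\nu_z\rangle=d(c,N)$. So it is CM, and its local rings at closed points all have dimension $d(c,N)$.

**Step 3: monotonicity.** We have $B^N\subset B^{N+1}$. Adding $2\rho^\vee$ to each entry of $\nu_\bullet$ gives $Y_{\nu_\bullet}\subset Y_{\nu_\bullet+2\rho^\vee}$, because the inclusion holds on points of all fibers and $Y_{\nu_\bullet}$ is reduced.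

**Step 4: classes and exhaustion of fibers.** Since $2\rho^\vee\in Q^\vee$, $\nu_z$ has class $(s_*c)_z$ in $\pi$, and acting by $\mathrm{Gr}_A$ does not change classes. For the colimit, apply Lemma 2(c) for each $z$ with $\nu=\sum_{i:s_i=z}\nu_{c_i}$ and $q=\#\{i:s_i=z\}$, together with $\operatorname{colim}_NB^N_s=\mathrm{Gr}_{A,s}$. The colimit is $\prod_zt^{\nu}(\mathrm{Gr}_A\times\mathrm{Gr}_{G_{sc}})$, with $\nu$ depending on $z$, which is $\mathrm{Gr}_s^{[s_*c]}$ by Lemma 2(b). $\square$

Since different classes are disjoint in each fiber, for any $c,c',N,N'$: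
$$Y_c^N\cap Y_{c'}^{N'}\ \text{lies set-theoretically over}\ S_{c,c'}.\tag{4}$$

**The case $\pi=0$.** Here $\mathrm{Gr}_s=\mathrm{Gr}_s^{[0]}$ for all $s$. Lemma 1 applied to $(Y_0^N)_N$ shows that every $\mathbb G_N$ lies in some $Y_0^{N'}$. This proves Theorem A when $\pi=0$, e.g. for tori and for $SL_2$.

From now on $\pi\ne0$. Then $G$ is not a torus, $\langle2\rho,2\rho^\vee\rangle>0$, and $d(c,N)\to\infty$ as $N\to\infty$.

## 9. Unions of flat families, and how they fail

For $\pi\ne0$ a single $Y_c^N$ reaches only one class in each fiber. The sensible next move is the union $\bigcup_{c\in\pi^n}Y_c^N$, which exhausts all fibers as $N\to\infty$. If these unions were flat, Lemma 1 would finish the proof. When is a union flat?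

**Lemma 6.** Let $\mathbb G$ be of finite type over the regular scheme $S$, and let $A,B\subset\mathbb G$ be closed subschemes flat over $S$. Then $\mathrm{Tor}_1^{\mathcal O_S}(\mathcal O_{A\cup B},\kappa(s))\cong\mathrm{Tor}_2^{\mathcal O_S}(\mathcal O_{A\cap B},\kappa(s))$ for all $s\in S$. If $A\cap B=B|_E$ for an effective Cartier divisor $E$ on $S$ (possibly $E=0$), then $A\cup B$ is flat over $S$.

*Proof.* The isomorphism is the long exact sequence of (1), as $\mathrm{Tor}_{>0}(\mathcal O_A\oplus\mathcal O_B,\kappa(s))=0$. If $A\cap B=B|_E$, then $0\to\mathcal O_B(-E)\to\mathcal O_B\to\mathcal O_{B|_E}\to0$ is exact, because $B$ is flat and a local equation of $E$ is a nonzerodivisor on $\mathcal O_S$. So $\mathcal O_{A\cap B}$ has a flat resolution of length $1$, its $\mathrm{Tor}_2$ vanishes, and the local criterion applies. $\square$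

**Example 1 ($PGL_2$, two points, a union that is flat).** Let $G=PGL_2$, $X=\mathbb A^1$ with coordinate $u$, $n=2$, $\nu_0=0$, $\nu_1=\varpi$. Then $Y^0_{(0,0)}$ is the unit section $S\to\mathrm{Gr}$ and $Y^0_{(1,1)}=Y_{(\varpi,\varpi)}$. Off the diagonal the fiber of the latter is $\overline{\mathrm{Gr}}^\varpi\times\overline{\mathrm{Gr}}^\varpi$; on the diagonal it is $\overline{\mathrm{Gr}}^{2\varpi}$, of dimension $2$. We compute the intersection of the two families.

Let $Z$ be the scheme of $(x_1,x_2,M)$, $M$ a $2\times2$ matrix with $\operatorname{tr}M=x_1+x_2$ and $\det M=x_1x_2$. Writing $M=\frac{x_1+x_2}2+\begin{pmatrix}p&q\\r&-p\end{pmatrix}$, it is the hypersurface $p^2+qr=\frac14(x_1-x_2)^2$. It is integral, flat over $S$ (monic in $p$), with normal integral surfaces as fibers. To an $R$-point assign $L_M=(u-M)R[u]^2\subset R[u]^2$; as $\det(u-M)=g:=(u-x_1)(u-x_2)$, this is a bundle trivialized off $\Gamma$, and $R[u]^2/L_M\cong R^2$ with $u$ acting by $M$. Let $\varphi(M)\in\mathrm{Gr}$ be the associated $PGL_2$-point.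

The map $\varphi$ is a monomorphism. If $\varphi(M)=\varphi(M')$ then $L_{M'}=E\,L_M$ for an invertible $E\subset R[u][1/g]$. Determinants give $E^2=R[u]$. Locally on $\operatorname{Spec}R$ and for $N\gg0$, $g^NE$ is generated by a monic $f$ with $f^2=g^{2N}$. Then $(f-g^N)(f+g^N)=0$, and $f+g^N$ has leading coefficient $2$, so it is a nonzerodivisor; thus $f=g^N$, $E=R[u]$, $L_M=L_{M'}$ and $M=M'$.

The map $\varphi$ lands in $Y_{(\varpi,\varpi)}$: $Z$ is reduced, and on points $L_M$ has colength one at each of $x_1\ne x_2$, or colength two at $x_1=x_2$, where the relative position is $2\varpi$ or $0$. On fibers over $S$, $\varphi$ is a monomorphism of integral surfaces with normal target, in characteristic $0$; so it is birational and quasi-finite, hence an open immersion by Zariski's main theorem. By the fiberwise criterion $\varphi:Z\to Y_{(\varpi,\varpi)}$ is flat, and a flat monomorphism of finite type is an open immersion.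

By (4) the unit section meets $Y_{(\varpi,\varpi)}$ only over $\Delta=\{x_1=x_2\}$, and there at $\varphi(M)$ with $M=x_1\cdot1$, so inside $Z$. On $Z$ the condition is $L_M=E\,R[u]^2$. Then $E\subset R[u]$ and $R[u]^2/L_M=(R[u]/E)^2$ has rank $2$, so $E=(u-a)$ and $M=a\cdot 1$. So the intersection is $p=q=r=0$, $(x_1-x_2)^2=0$. It is the unit section restricted to $2\Delta$, a Cartier divisor, and $Y^0_{(0,0)}\cup Y^0_{(1,1)}$ is flat by Lemma 6. Note the multiplicity $2$.

**Example 2 ($PGL_3$, three points, a union that is not flat).** Let $G=PGL_3$, $n=3$, $\pi=\mathbb Z/3$, $\varpi$ the first fundamental coweight, with class $1$. Let $A_0=Y_{(0,0,0)}$ be the unit section and $B_0=Y_{(\varpi,\varpi,\varpi)}$. A block of size $k$ carries $\nu_z=k\varpi$, of class $k$ mod $3$, which is nonzero for $k=1,2$. So $A_0\cap B_0$ lies over the small diagonal $x_1=x_2=x_3$, of codimension $2$. It is nonempty there: $3\varpi=2\alpha_1^\vee+\alpha_2^\vee\ge0$, so $\overline{\mathrm{Gr}}^{3\varpi}$ contains the unit point. Let $\eta$ be the generic point of the small diagonal. The ring $\mathcal O_{S,\eta}$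 is regular local of dimension $2$, and $C=A_0\cap B_0\subset A_0\cong S$ has $\mathcal O_{C,\eta}$ nonzero of finite length. By the Koszul complex $\mathrm{Tor}_2(\mathcal O_C,\kappa(\eta))$ is the annihilator of the maximal ideal in $\mathcal O_{C,\eta}$, which is nonzero. By Lemma 6, $A_0\cup B_0$ is not flat.

Here is the same phenomenon without groups. Over $S=\mathbb A^2$ with coordinates $x,y$, take the sections $\{u=v=0\}$ and $\{u=x,\,v=y\}$ of $\mathbb A^2\times S\to S$. They meet in one reduced point, $\mathrm{Tor}_2(\kappa(0),\kappa(0))\ne0$, and the union of these two planes is not flat. The base must have dimension at least $2$ for this: over a regular one-dimensional base flat means torsion-free, and $\mathcal O_{A\cup B}\subset\mathcal O_A\oplus\mathcal O_B$.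

The toy also shows a cure: insert the intermediate sheet $\{u=x,\,v=0\}$. The first and the intermediate sheet form $\{v=0,\ u(u-x)=0\}$, which is flat. The last sheet $\{u=x,v=y\}$ meets this in $\{u=x,v=y,y=0\}$, its restriction to the divisor $y=0$. By Lemma 6 the union of the three sheets is flat. In Example 2 the intermediate sheet is the class $c=(0,2,1)$: along $x_1=x_2$ it merges with $(1,1,1)$, and along $x_2=x_3$ it merges with $(0,0,0)$. So we should add the sheets in a good order, moving one entry of $c$ at a time across a divisor $\{x_a=x_b\}$.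

One obstacle remains. Suppose the sheets $Y_1,\dots,Y_{j-1}$ are already united, and we add $Y_j$. Lemma 6 wants the intersection to be exactly $Y_j|_{kD}$ for a sum $D$ of diagonals. To get $Y_j|_{k\Delta_{ab}}$ inside an earlier sheet $Y_c^M$, we take $M$ large, by Lemma 1. But enlarging $M$ enlarges the intersection with $Y_j$, which may now reach beyond $kD$; then $k$ must grow, so $M$ must grow, and the argument runs in a circle. The way out is to fix $k$ first, take the earlier sheets large, and then cut them down by sections that vanish on $Y_j$ exactly along $Y_j|_{kD}$. The sheets are large enough to remain flat when cut, because they are CM over $S$ and their dimensions are at our disposal.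

## 10. A lexicographic order on the classes

Choose a total order on $\pi$ with minimum $0$, order $\pi^n$ lexicographically, and list $\pi^n=\{c^1<c^2<\dots<c^r\}$. For $a<b$ let $\Delta_{ab}=\{x_a=x_b\}\subset S$, a prime Cartier divisor with generic point $\eta_{ab}$. Put
$$D_j:=\sum_{a<b,\ c^j_a\ne0}\Delta_{ab}.$$
For $a<b$ with $c_a^j\ne0$ define $i(j;a,b)$ by $c^{\,i(j;a,b)}=c^j-c_a^j\,e_a+c_a^j\,e_b$, where $\alpha e_a$ denotes $\alpha$ in position $a$ and $0$ elsewhere. In words: move the entry at $a$ over to $b$.

For $PGL_2$ and $n=2$ the list is $(0,0)<(0,1)<(1,0)<(1,1)$. Here $D_1=D_2=0$, $D_3=D_4=\Delta_{12}$, $i(3;1,2)=2$ and $i(4;1,2)=1$.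

**Lemma 7.** (a) $i(j;a,b)<j$, and $s_*c^{\,i(j;a,b)}=s_*c^j$ for $s\in\Delta_{ab}$.

(b) If $i<j$, then $S_{c^i,c^j}\subset\mathrm{Supp}\,D_j$.

(c) If $l>j$, $a<b$, $c_a^l\ne0$ and $i(l;a,b)<j$, then $\Delta_{ab}\cap S_{c^l,c^j}\subset\mathrm{Supp}\,D_j$.

*Proof.* (a) The entry at $a$ becomes $0$, the minimum, and earlier entries are unchanged. On $\Delta_{ab}$ the indices $a,b$ are in one block, so block sums are unchanged.

(b) Let $s\in S_{c^i,c^j}$ and let $a$ be the first index where $c^i,c^j$ differ. Then $c_a^i<c_a^j$, so $c_a^j\ne0$. The sum of $c^i-c^j$ over $\{b:s_b=s_a\}$ vanishes, and the term at $a$ does not, so some $b\ne a$ in this set has $c_b^i\ne c_b^j$. By choice of $a$, $b>a$. So $s\in\Delta_{ab}\subset\mathrm{Supp}\,D_j$.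

(c) Put $i=i(l;a,b)$. By (a), $\Delta_{ab}\cap S_{c^l,c^j}\subset S_{c^i,c^j}$, and (b) applies to $i<j$. $\square$

## 11. Cutting by sections so that sheets meet along divisors

**Proposition 8.** For each $N_0$ there is a closed subscheme $\mathcal W\subset\mathrm{Gr}$, projective and flat over $S$, with $\bigcup_cY_c^{N_0}\subset\mathcal W\subset\bigcup_cY_c^M$ for some $M$.

*Proof.* **Step 1: choosing sizes $M_j$ and multiplicities $k_j$.** The aim is to make all numerical choices from the top index down, so that no choice depends on a later one. Let $\delta_0=\max_cd(c,N_0)$. For $j=r,r-1,\dots,1$ choose successively $M_j\ge N_0$, and then, with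
$$Y_j:=Y_{c^j}^{M_j},\qquad d_j:=d(c^j,M_j),\qquad p_j:=d_j+n+1,$$
an integer $k_j\ge1$, such that the following hold.

- (A) $d_j\ge\sum_{l>j}p_l+\max(\{\delta_0\}\cup\{d_l:l>j\})$.
- (B) For all $l>j$ and $a<b$ with $c_a^l\ne0$ and $i(l;a,b)=j$: over $\operatorname{Spec}\mathcal O_{S,\eta_{ab}}/(\theta^{k_l})$, where $\theta$ is an equation of $\Delta_{ab}$, we have $Y_l\subset Y_j$.
- (C) $R_j^{big}\cap Y_j\subset\mathrm{Gr}|_{k_jD_j}$, where
$$R_j^{big}:=\bigcup_{i<j}Y_{c^i}^{N_0}\ \cup\bigcup_{l>j,\ a<b,\ c_a^l\ne0,\ i(l;a,b)<j}Y_l|_{k_l\Delta_{ab}}.$$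

This is possible. Condition (A) holds for $M_j\gg0$ since $d(c^j,N)\to\infty$.

For (B), let $S'=\operatorname{Spec}\mathcal O_{S,\eta_{ab}}/(\theta^{k_l})$, an Artinian local scheme. The space $\mathrm{Gr}|_{S'}$ has the same topological space as its fiber at $\eta_{ab}$. There $Y_l$ and all $Y_{c^j}^N$ lie in the open and closed part of class $(\eta_{ab})_*c^l=(\eta_{ab})_*c^j$, by Lemma 7(a). By Proposition 5 the flat sequence $(Y_{c^j}^N|_{S'})_N$ exhausts the closed fiber of this part. By Lemma 1 over $S'$ it exhausts the part itself, so $Y_l|_{S'}\subset Y_{c^j}^N|_{S'}$ for $N\gg0$. There are finitely many $(l,a,b)$.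

For (C): by (4) and Lemma 7(b),(c), $R_j^{big}\cap Y_j$ lies set-theoretically over $\mathrm{Supp}\,D_j$. A local equation of $D_j$ is nilpotent on this noetherian scheme, so $R_j^{big}\cap Y_j$ lies over $k_jD_j$ for $k_j\gg0$. (It is empty if $D_j=0$.)

Observe that (C) involves the earlier sheets only in the fixed size $N_0$, never in the size $M_i$ with $i<j$. This is what breaks the circle of Section 9.

Let $\mathbb G\subset\mathrm{Gr}$ be a finite type closed subscheme, projective over $S$, containing all $Y_j$. As $S$ is quasi-projective, $\mathbb G$ has a very ample line bundle $\mathcal L$, inducing an immersion into a projective space.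

**Step 2: the objects to be cut, and the inductive hypothesis.** This step sets up notation. For $j=r,\dots,1$ we shall choose $m_j$ and $F^{(j)}=(F_1^{(j)},\dots,F_{p_j}^{(j)})$ with $F_q^{(j)}\in\Gamma(\mathbb G,\mathcal L^{m_j})$. Given $F^{(l)}$ for $l>j$, put for $i\le j$
$$T_{i,j+1}:=Y_i\cap\bigcap_{l>j}V(F^{(l)}),\qquad W_j:=T_{j,j+1},$$
$$R_j:=\bigcup_{i<j}Y_{c^i}^{N_0}\ \cup\bigcup_{l>j,\ a<b,\ c_a^l\ne0,\ i(l;a,b)<j}W_l|_{k_l\Delta_{ab}},\qquad P_j:=R_j\cup W_j|_{k_jD_j},$$
and let $\mathcal K_j\subset\mathcal O_{\mathbb G}$ be the ideal of $P_j$. Here $W_j$ is the cut-down sheet, $R_j$ is what must be spared by the sections $F^{(j)}$, and $R_j\subset R_j^{big}$. The inductive hypothesis is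
$$\dim(T_{i,j+1})_s\le d_i-\sum_{l>j}p_l\quad\text{for all }i\le j\text{ and all closed }s\in S.\tag{H$_j$}$$
(H$_r$) says $\dim(Y_i)_s\le d_i$, which is Proposition 5. Assume (H$_j$); Steps 3 to 6 choose $F^{(j)}$ and prove (H$_{j-1}$).

**Step 3: $W_j$ is flat over $S$.** This is where Cohen–Macaulay fibers are used. Let $y\in W_j$ be a closed point over $s$. The ring $\mathcal O_{(Y_j)_s,y}$ is CM of dimension $d_j$. We divide it by $\sum_{l>j}p_l$ equations, and by (H$_j$) with $i=j$ the dimension drops by at least their number. So they form a regular sequence on the fiber. As $Y_j$ is $S$-flat, the quotient $W_j$ is $S$-flat at $y$ (Matsumura, *Commutative Ring Theory*, Cor. to Thm 22.5: equations forming a regular sequence on the fiber of a flat local algebra have flat quotient). The flat locus is open and contains all closed points, so $W_j$ is flat. Consequently the ideal of $W_j|_{k_jD_j}$ in $\mathcal O_{W_j}$ is the line bundle $\mathcal O_{W_j}(-k_jD_j)$, the pull-back of $\mathcal O_S(-k_jD_j)$.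

**Step 4: restriction $\mathcal K_j\to\mathcal O_{W_j}(-k_jD_j)$ is surjective.** This says that we can spare $R_j$ and still cut $W_j$ exactly along $k_jD_j$. By (C), $R_j\cap W_j\subset R_j^{big}\cap Y_j\cap W_j\subset W_j|_{k_jD_j}$. Let $\psi$ be a local section of $\mathcal O_{W_j}(-k_jD_j)$. It vanishes on $R_j\cap W_j$, so by (1) the pair $(0,\psi)\in\mathcal O_{R_j}\oplus\mathcal O_{W_j}$ comes from $\mathcal O_{R_j\cup W_j}$. A lift to $\mathcal O_{\mathbb G}$ vanishes on $R_j$ and on $W_j|_{k_jD_j}$, hence on $P_j$, and restricts to $\psi$.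

**Step 5: a linear system with many sections on every curve.** We need a finite-dimensional supply $V$ of sections, large enough for a dimension count uniform in $s\in S$. Let $V_0\subset\Gamma(\mathcal K_j\otimes\mathcal L^{m_0})$ be finite-dimensional and generating $\mathcal K_j\otimes\mathcal L^{m_0}$ ($m_0\gg0$), and let $V'\subset\Gamma(\mathcal L)$ be finite-dimensional and define an immersion into projective space. Put $m_j=m_0+n$, and let $V$ be the image of $V_0\otimes\mathrm{Sym}^nV'$ in $\Gamma(\mathcal K_j\otimes\mathcal L^{m_j})$. Then $V$ generates $\mathcal K_j\otimes\mathcal L^{m_j}$. Moreover: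
$$\begin{gathered}\text{If }Z\subset\mathbb G_s\setminus P_j\ (s\text{ closed}) \text{ is locally closed, integral, of positive dimension,}\\ \text{then }V|_Z\text{ has dimension}\ge n+1.\end{gathered}\tag{5}$$
Indeed, off $P_j$ we have $\mathcal K_j=\mathcal O$, so some $v_0\in V_0$ does not vanish identically on $Z$. As $V'$ defines an immersion and $\dim Z>0$, there are $u,v\in V'$ with $u/v$ a nonconstant rational function on $Z$. It is transcendental over $\mathbb C$, so the $v_0u^iv^{n-i}$, $0\le i\le n$, are linearly independent on $Z$.

**Step 6: choosing $F^{(j)}$.** Choose $F_1^{(j)},\dots,F_{p_j}^{(j)}\in V$ successively and generically. They are to satisfy two conditions.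

(i) The restrictions $F_q^{(j)}|_{W_j}\in\Gamma(W_j,\mathcal L^{m_j}(-k_jD_j))$ generate this line bundle. By Step 4, $V$ generates it. A general new section is nonzero at the finitely many generic points of the common zero locus of the previous ones (as sections of this line bundle), so the dimension of that locus drops each time. Since $\dim W_j\le d_j+n$, after $p_j=d_j+n+1$ sections the locus is empty.

(ii) For each $i<j$, $0\le q\le p_j$ and closed $s$, the fiber over $s$ of $(T_{i,j+1}\setminus P_j)\cap V(F_1^{(j)},\dots,F_q^{(j)})$ has dimension $\le d_i-\sum_{l>j}p_l-q$. For $q=0$ this is (H$_j$). Suppose it holds for $q-1$, where $1\le q\le p_j$. Let $\mathcal T$ be the corresponding scheme over $S$; its fibers over closed points have dimension $\le\delta:=d_i-\sum_{l>j}p_l-(q-1)$. By (A) for $i$,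
$$\delta\ge\sum_{l=i+1}^{j}p_l-(q-1)\ge p_j-(q-1)\ge1 .$$
The set $\{(s,F)\in S\times V:\dim(\mathcal T_s\cap V(F))\ge\delta\}$ is constructible (EGA IV 13.1.3 and Chevalley). Its fiber over a closed $s$ consists of those $F$ that vanish on one of the finitely many $\delta$-dimensional irreducible components of $\mathcal T_s$. Such a component, with its reduced structure, is as in (5), so the $F$ vanishing on it form a subspace of codimension $\ge n+1=\dim S+1$ in $V$. So the whole set has dimension $<\dim V$, and a general $F\in V$ lies outside its image in $V$. Take $F_q^{(j)}$ general for all $i<j$ simultaneously, and for (i).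

Now (H$_{j-1}$). Let $i\le j-1$; we have $T_{i,j}=T_{i,j+1}\cap V(F^{(j)})$. Outside $P_j$ its fibers over closed points have dimension $\le d_i-\sum_{l\ge j}p_l$ by (ii) with $q=p_j$. Inside $P_j$ we use (A) for $i<j$:
$$\dim(P_j)_s\le\max(\{\delta_0\}\cup\{d_l:l\ge j\})\le d_i-\sum_{l>i}p_l\le d_i-\sum_{l\ge j}p_l .$$
Here the first bound holds because $P_j$ is made of pieces of the $Y_{c^i}^{N_0}$ and of the $W_l\subset Y_l$ with $l\ge j$. This completes the inductive choice.

**Step 7: the union contains what it should.** Put $\mathcal W_j=\bigcup_{i\le j}W_i$, $\mathcal W_0=\emptyset$, and $\mathcal W=\mathcal W_r$. We have $Y_{c^i}^{N_0}\subset Y_i$ as $M_i\ge N_0$. For $l>i$ the sections $F^{(l)}$ lie in $\mathcal K_l\otimes\mathcal L^{m_l}$, so they vanish on $P_l\supset R_l\supset Y_{c^i}^{N_0}$. So $Y_{c^i}^{N_0}\subset W_i\subset\mathcal W$ for all $i$. Also $W_i\subset Y_i$, so $\mathcal W\subset\bigcup_cY_c^M$ for $M=\max_jM_j$.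

**Step 8: $\mathcal W_{j-1}\cap W_j=W_j|_{k_jD_j}$.** This is the exact intersection needed for Lemma 6.

For the inclusion $\subset$: if $i<j$ then $W_i\subset V(F^{(j)})$ by definition, so $\mathcal W_{j-1}\subset V(F^{(j)})$. By (i) the ideal generated by the $F_q^{(j)}$ in $\mathcal O_{W_j}$ is $\mathcal O_{W_j}(-k_jD_j)$, i.e. $W_j\cap V(F^{(j)})=W_j|_{k_jD_j}$.

For the inclusion $\supset$, we first reduce to generic points of diagonals. A Cartier divisor on a smooth variety has no embedded points, so $\mathcal O_{k_jD_j}$ injects into the product of its localizations at the generic points $\eta_{ab}$ of $D_j$. Tensoring with the flat $\mathcal O_{k_jD_j}$-module $\mathcal O_{W_j|_{k_jD_j}}$, we see that the latter injects into the product of its localizations at these $\eta_{ab}$. So it suffices to check the inclusion over $\operatorname{Spec}\mathcal O_{S,\eta_{ab}}$ for each $a<b$ with $c_a^j\ne0$; there $D_j=\Delta_{ab}$.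

Put $i=i(j;a,b)<j$. We show that $W_j|_{k_j\Delta_{ab}}\subset W_i$ over $\operatorname{Spec}\mathcal O_{S,\eta_{ab}}$. First, $W_j|_{k_j\Delta_{ab}}\subset Y_j|_{k_j\Delta_{ab}}\subset Y_i$ there, by (B). Next, for every $l>i$ the sections $F^{(l)}$ vanish on it:

- for $l>j$, because $W_j\subset V(F^{(l)})$;
- for $l=j$, because $F_q^{(j)}|_{W_j}$ is a section of $\mathcal L^{m_j}(-k_jD_j)$;
- for $i<l<j$, because $W_j|_{k_j\Delta_{ab}}\subset R_l$ (it is one of the pieces of $R_l$, as $j>l$, $c_a^j\ne0$ and $i(j;a,b)<l$), and $F^{(l)}$ vanishes on $R_l$.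

So it lies in $Y_i\cap\bigcap_{l>i}V(F^{(l)})=W_i\subset\mathcal W_{j-1}$.

**Step 9: flatness of the union.** By induction on $j$: $\mathcal W_0=\emptyset$ is flat. If $\mathcal W_{j-1}$ is flat, then $\mathcal W_j=\mathcal W_{j-1}\cup W_j$ is flat by Step 3, Step 8 and Lemma 6 with $E=k_jD_j$. (For $j=1$: $c^1=0$, so $D_1=0$, consistently with $\mathcal W_0\cap W_1=\emptyset$.) Finally $\mathcal W=\mathcal W_r$ is projective over $S$, being closed in $\mathbb G$. $\square$

## 12. Assembling the exhaustion: proof of Theorem A

For $\pi=0$ the proof was completed in Section 8: take $\mathcal W^m=Y_0^m$. Let $\pi\ne0$. Apply Proposition 8 with $N_0=0$ to get $\mathcal W^1\subset\bigcup_cY_c^{M(1)}$. Given $\mathcal W^m\subset\bigcup_cY_c^{M(m)}$, apply it with $N_0=\max(M(m),m)$ to get $\mathcal W^{m+1}\subset\bigcup_cY_c^{M(m+1)}$ with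
$$\mathcal W^{m+1}\supset\bigcup_cY_c^{\max(M(m),m)}\supset\mathcal W^m .$$
This is an increasing sequence of closed subschemes, projective and flat over $S$, and for each $N$ some $\mathcal W^m$ contains $\bigcup_cY_c^N$.

It remains to check exhaustion, by Lemma 1. Let $s\in S$. The fiber $\mathbb G_{N,s}$ is the finite disjoint union of its open and closed parts in the $\mathrm{Gr}_s^{[e]}$, $e\in\pi^{\mathrm{Bl}(s)}$. Each $e$ is $s_*c$ for some $c\in\pi^n$: put $e_z$ at one index of the block of $z$, and $0$ at the others. By Proposition 5 the part of class $e=s_*c$ lies in $(Y_c^{N'})_s$ for $N'\gg0$. Hence $\mathbb G_{N,s}\subset(\mathcal W^m)_s$ for $m\gg0$. By Lemma 1 every $\mathbb G_N$ is contained in some $\mathcal W^m$. Each $\mathcal W^m$ is of finite type, so it lies in some $\mathbb G_N$. Since $\mathrm{Gr}=\operatorname{colim}_N\mathbb G_N$ as functors on affine schemes, $\mathrm{Gr}=\operatorname{colim}_m\mathcal W^m$ as well. $\blacksquare$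

## 13. Base change, closures, and reducedness: proof of Theorem B

**Part 1.** A finite type closed subscheme lies in some $\mathbb G_N$, hence in some $\mathcal W^m$. Flatness, finite type, closed embeddings and filtered colimits of functors are preserved by base change along $S'\to X^I$.

**Part 2.** Let $Z\subset\mathrm{Gr}$ be closed of finite type, so $Z\subset\mathcal W^m$ for some $m$. The complement of $U$ is the divisor $\sum_{a<b}\Delta_{ab}$. A local equation of it is a nonzerodivisor on $\mathcal O_S$, hence on the flat $\mathcal O_{\mathcal W^m}$. So $\mathcal O_{\mathcal W^m}$ injects into the push-forward of its restriction to $U$, and $\mathcal W^m$ is the scheme-theoretic closure of $\mathcal W^m|_U$.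

**Part 3.** If $\pi=0$ then $T'\to T$ is an isomorphism, so $F=1$ and $G'\cong G$; conversely a product of a torus and a simply connected semisimple group has $\pi=0$. The claim on $Y_0^N$ was shown in Section 8.

**Part 4, $G$ semisimple.** Here $A=1$ and $B^N=S$, so $Y_c^N=Y_{\nu_\bullet}$ is reduced by Proposition 3. Unions of reduced closed subschemes are reduced. If $\pi=0$, use Part 3. If $\pi\ne0$, then $\mathrm{Gr}=\operatorname{colim}_N\bigcup_cY_c^N$, because each $\bigcup_cY_c^N$ lies in some $\mathcal W^m$ and $\mathcal W^m\subset\bigcup_cY_c^{M(m)}$.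

**Part 4, $G$ not semisimple.** Let $A\ne1$ and suppose $\mathrm{Gr}=\operatorname{colim}R_\alpha$, filtered with closed embeddings and $R_\alpha$ reduced. The idea is to detect the nilpotents of $\mathrm{Gr}_A$ after mapping to a torus quotient of $G$. Let $D=G/[G,G]$, a torus; $A\to D$ is an isogeny. Let $s\in U$ be closed.

First, $\mathrm{Gr}_{A,s}\to\mathrm{Gr}_{D,s}$ is a monomorphism: Steps 1 to 3 in the proof of Lemma 2(a), which show that the map is formally étale, injective on $K$-points and a monomorphism, apply to any isogeny of tori.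

Second, $B^1_s$ is non-reduced. For $h=1$ it contains, as an open and closed subscheme of its degree-one part $\{\Delta\le2\Gamma_s\}$, the scheme of degree-one divisors $\Delta\le2s_1$. This is the scheme $2s_1$ itself, of length $2$ (compare Section 2). For general $h\ge1$, $B^1_s$ is the $h$-fold power, hence also non-reduced.

Third, map $B^1$ to $\mathrm{Gr}$ by acting on the unit section. As $B^1$ is quasi-compact, this map factors through some $R_\alpha$. Since $R_\alpha|_U$ is reduced, the composite $R_\alpha|_U\to\mathrm{Gr}|_U\to\mathrm{Gr}_D|_U$ factors through $(\mathrm{Gr}_D|_U)_{red}$. Locally over $U$, with coordinates, $\mathrm{Gr}_D|_U\cong U\times(\mathrm{Gr}_D)^n$ with $(\mathrm{Gr}_D)_{red}$ discrete, so $(\mathrm{Gr}_D|_U)_{red}$ is locally a disjoint union of sections of $U$. Hence the monomorphism $B_s^1\to\mathrm{Gr}_{A,s}\to\mathrm{Gr}_{D,s}$ factors through a discrete reduced $\mathbb C$-scheme. A local Artinian $\mathbb C$-scheme with a monomorphism to $\operatorname{Spec}\mathbb C$ is $\operatorname{Spec}\mathbb C$, so $B_s^1$ would be a disjoint union of copies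 of $\operatorname{Spec}\mathbb C$. This contradicts its non-reducedness. $\blacksquare$
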